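
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\newtheorem{example}[theorem]{Example}

\title{Open maps onto an arc without continuous sections}


\begin{abstract}
We answer in the negative a question of Shchepin: does every open map of a
locally connected continuum onto an arc have a continuous section? On the
annulus $[0,1]\times S^1$ we construct an open surjection $f$ onto $[0,1]$, with
connected fibers, along which no path can climb: if $\gamma$ is a path and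
$f\circ\gamma$ is nondecreasing, then $f\circ\gamma$ is constant. So $f$ has no
section over any nondegenerate interval. The disc, all cubes $[0,1]^n$ with
$n\ge 2$ and the Hilbert cube carry such maps as well. In the other direction,
open maps of compact metric spaces onto $[0,1]$ with totally disconnected fibers
always have sections, and a compact connected polyhedron has the property that all
its open maps onto $[0,1]$ have sections if and only if its dimension is at most
one.
\end{abstract}


\section{The question and the answer}

A \emph{continuum} is a compact connected metric space, and an \emph{arc} is a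
space homeomorphic to $[0,1]$. A continuous surjection $f:X\to Y$ is \emph{open}
if $f(U)$ is open in $Y$ for every open $U\subseteq X$. A \emph{continuous
section} of $f$ is a continuous map $s:Y\to X$ with $f\circ s=\mathrm{id}_Y$.

\begin{question}[Shchepin \cite{problem}]
Does every open map of a locally connected continuum onto an arc have a
continuous section?
\end{question}

There is a good reason to hope for ``yes''. Openness says that points can be
lifted locally: if $f(x)=t$ and $t'$ is close to $t$, then $t'=f(x')$ for some
$x'$ close to $x$. By compactness this is uniform in $x$. So, starting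
over $0$, we can climb to the fiber over $1$ by a chain of points whose steps are
as short as we like. What remains is to let the steps tend to zero. The only
danger is that a chain travels a definite distance while the value of $f$ hardly
changes; in the limit it then traces a nondegenerate continuum
\emph{inside one fiber}. If fibers contain no such continua, the danger is absent
and a section exists (Theorem~\ref{thm:light}). This covers all open maps of
finite connected graphs and of dendrites onto an arc.

The interval also shows how openness works against folds. Let
$z:[0,1]\to[0,1]$ be the piecewise linear map with $z(0)=0$, $z(\frac13)=\frac23$,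
$z(\frac23)=\frac13$, $z(1)=1$. It has no section: a section $s$ would have
$s(0)=0$ and $s(1)=1$, so it would be onto as well as injective, and then $z$
would be injective. But $z$ is not open, since it has a local maximum with value
$\frac23<1$. On a surface the situation is different. A map may go up, down and
up again along most paths and still have no local extremum at a value strictly
between $0$ and $1$, because a few paths walk around the fold. We shall build folds
that leave only a small window open, place the windows of successive folds far
apart, and repeat this at ever finer scales. A path that climbs must then run from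
window to window, and in the limit it would have to run infinitely far. The answer
to the question is \emph{no}.

Throughout, a \emph{path} is a continuous map from a compact interval,
$S^1=\mathbb R/\mathbb Z$, and $A=[0,1]\times S^1$.

\begin{theorem}\label{thm:main}
There is a continuous open surjection $f:A\to[0,1]$ with all fibers connected and
$f^{-1}(i)=\{i\}\times S^1$ for $i=0,1$, such that for every path $\gamma$ in $A$:
if $f\circ\gamma$ is nondecreasing, then $f\circ\gamma$ is constant. In particular
$f$ has no continuous section, not even over a nondegenerate subinterval of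
$[0,1]$.
\end{theorem}

The last sentence follows from the previous one: a section over a nondegenerate
subinterval restricts to a section over some $[a,b]$ with $a<b$, and this is a path
along which $f$ is strictly increasing. Let $D=\{z\in\mathbb C:|z|\le 1\}$ be the
closed disc.

\begin{theorem}\label{thm:disc}
There is an open surjection $\hat f:D\to[0,1]$ such that no path $\gamma$ in $D$
has $\hat f\circ\gamma$ nondecreasing and nonconstant. Hence every locally
connected continuum $X$ that admits an open map onto $D$ carries an open
surjection onto $[0,1]$ with the same property. Such $X$ include $D\times Y$ for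
every locally connected continuum $Y$, all cubes $[0,1]^n$ with $n\ge2$, the
Hilbert cube, and, by a theorem of Wilson \cite{wilson}, the one-dimensional
Menger curve.
\end{theorem}

A map is \emph{light} if every component of every fiber is a point. A
\emph{dendrite} is a locally connected continuum that contains no simple closed
curve.

\begin{theorem}\label{thm:light}
Let $X$ be a compact metric space and let $f:X\to[0,1]$ be open, surjective and
light. Then $f$ has a continuous section. Every open map of a dendrite or of a
finite connected graph onto $[0,1]$ is light, hence has a continuous section.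
\end{theorem}

\begin{theorem}\label{thm:poly}
Let $X$ be a compact connected polyhedron. Every open surjection $X\to[0,1]$ has a
continuous section if and only if $\dim X\le1$.
\end{theorem}

In Theorem~\ref{thm:light} neither openness nor lightness can be dropped: the zigzag
$z$ is light but not open, and the map of Theorem~\ref{thm:main} is open but not
light.

Sections~\ref{sec:twist}--\ref{sec:main} prove Theorem~\ref{thm:main}: first the
fold, then a space of open maps in which Baire's theorem can be applied, then the
construction. The other three theorems are proved in
Sections~\ref{sec:disc}, \ref{sec:light} and~\ref{sec:poly}.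

\section{A half twist forces a detour}\label{sec:twist}

On $S^1$ we write $|y-y'|$ for the quotient distance, which is at most $\frac12$.
The annulus $A$ carries the metric $d=\max(|x-x'|,|y-y'|)$, and $\pi(x,y)=x$. For a
path $\gamma$ we write $\operatorname{diam}\gamma$ for the diameter of its image.

If $h$ is a homeomorphism of $A$, then $\pi\circ h$ is an open surjection onto
$[0,1]$. It has sections, for instance $x\mapsto h^{-1}(x,y)$ with $y$ fixed. We
want $h$ such that \emph{every} section of $\pi\circ h$ is long. The
building block is a homeomorphism of a narrow strip $[c,e]\times S^1$ that turns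
most of the strip by a half turn. A path crossing this part from left to
right is then sent from right to left.

\begin{lemma}[Half twist]\label{lem:twist}
Let $0\le c<e\le1$, $y_0\in S^1$, $0<\alpha<\frac14$, and $S=[c,e]\times S^1$. There
is a homeomorphism $\kappa$ of $S$, equal to the identity on $\{c,e\}\times S^1$,
with the following property. Let $k$ be a homeomorphism of $A$ that agrees with
$\kappa$ on $S$, let $G=\pi\circ k$, and let $\beta:[0,1]\to A$ be a path with
$G\beta(0)\le c$ and $G\beta(1)\ge e$. If $\beta$ does not meet the window
\[
W=\{(x,y)\in S:\ |y-y_0|<\alpha\},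
\]
then there are $u<v$ with $G\beta(u)-G\beta(v)=\frac{e-c}2$.
\end{lemma}

\begin{proof}
\emph{Construction of $\kappa$.} Let
\[
J=\{y:|y-y_0|\ge\tfrac\alpha2\}
 =\{y_0+\tfrac12+s:\ |s|\le\tfrac12-\tfrac\alpha2\},
\]
an arc in $S^1$. Identify $[c,e]\times J$ with the square $Q=[-1,1]^2$ by
\[
x\mapsto\frac{2x-c-e}{e-c},\qquad
y_0+\tfrac12+s\mapsto\frac{s}{\frac12-\frac\alpha2}.
\]
The points with $|y-y_0|\ge\alpha$ are those with $|s|\le\frac12-\alpha$, that is,
with second coordinate in $[-\sigma,\sigma]$, where
$\sigma=\frac{1-2\alpha}{1-\alpha}$. As $\alpha$ increases from $0$ to $\frac14$,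
$\sigma$ decreases from $1$ to $\frac23$; so $\frac23<\sigma<1$.

Regard $Q$ as a subset of $\mathbb C$, and put $\psi(v)=\|v\|_\infty\,v/|v|$ for
$v\ne0$ and $\psi(0)=0$. On each ray from the origin $\psi$ is a linear rescaling,
and $|\psi(v)|=\|v\|_\infty$; so $\psi$ is an odd homeomorphism of $Q$ onto the
closed unit disc. Let $\theta:[0,1]\to[0,\pi]$ be continuous with $\theta=\pi$ on
$[0,\sigma]$ and $\theta(1)=0$. The map $T(z)=e^{i\theta(|z|)}z$ rotates each circle
$|z|=r$ by the angle $\theta(r)$; it is a homeomorphism of the disc, with inverse
$z\mapsto e^{-i\theta(|z|)}z$. Hence $\kappa_0=\psi^{-1}T\psi$ is a homeomorphism of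
$Q$, it is the identity on $\partial Q$, and since $\psi$ is odd,
\begin{equation}\label{eq:flip}
\kappa_0(v)=-v\qquad\text{whenever }\|v\|_\infty\le\sigma .
\end{equation}
Let $\kappa$ be $\kappa_0$ on $[c,e]\times J$ and the identity on the rest of $S$.

\emph{The property.} Let $v_0=\min\{t:G\beta(t)=e\}$ and
$u_0=\max\{t\le v_0:G\beta(t)=c\}$; both exist because $G\beta(0)\le c<e\le
G\beta(1)$. On $[u_0,v_0]$ we have $c\le G\beta\le e$. So there $k\beta$ lies in $S$,
and therefore $\beta$ does too, since $k(S)=S$. The point $k\beta(u_0)$ lies on
$\{c\}\times S^1$, which $k$ fixes pointwise; as $k$ is injective,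
$\beta(u_0)=k\beta(u_0)$, so $\pi\beta(u_0)=c$. In the same way $\pi\beta(v_0)=e$.

Since $\beta$ misses $W$, on $[u_0,v_0]$ it runs, in the coordinates of $Q$, inside
$[-1,1]\times[-\sigma,\sigma]$, and its first coordinate goes from $-1$ to $1$. So
there are $u<v$ at which the first coordinate is $-\frac12$ and $\frac12$,
respectively. As $\frac12<\sigma$, both points satisfy $\|\cdot\|_\infty\le\sigma$,
and by \eqref{eq:flip} the first coordinates of their images under $\kappa$ are
$\frac12$ and $-\frac12$. One unit of the first coordinate of $Q$ is $\frac{e-c}2$
in the coordinate $x$, so $G\beta(u)-G\beta(v)=\frac{e-c}2$.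
\end{proof}

\begin{example}[Two strips]\label{ex:two}
Let $0<\alpha\le\frac18$. Let $k$ be the half twist of Lemma~\ref{lem:twist} on
$[0,\frac12]\times S^1$ with window around $y_0=\frac12$, and the half twist on
$[\frac12,1]\times S^1$ with window around $y_0=0$. Put $g=\pi\circ k$. If $\gamma$
is a path along which $g$ is nondecreasing from $0$ to $1$, then $g\gamma$ never
drops, so by the lemma (with $\beta=\gamma$) $\gamma$ meets both windows. Hence
$\operatorname{diam}\gamma\ge\frac12-2\alpha\ge\frac14$. Figure~\ref{fig:two} shows a
path of this kind.
\end{example}

\begin{figure}[ht]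
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!25] (0.22,0) rectangle (3.78,1.6);
\fill[gray!25] (0.22,2.4) rectangle (3.78,4);
\fill[gray!25] (4.22,0.4) rectangle (7.78,3.6);
\draw (0,0) rectangle (8,4);
\draw (4,0)--(4,4);
\draw[very thick,->] (0,2)--(4,2)--(4,0.12)--(8,0.12);
\node at (2,0.8) {$g=\frac12-x$};
\node at (2,3.2) {$g=\frac12-x$};
\node at (6,2) {$g=\frac32-x$};
\node[below] at (0,0) {$x=0$};
\node[below] at (4,0) {$x=\frac12$};
\node[below] at (8,0) {$x=1$};
\node[left] at (0,0.15) {$y=0$};
\node[left] at (0,2) {$y=\frac12$};
\node[left] at (0,3.9) {$y=1$};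
\end{tikzpicture}
\caption{The annulus cut open (top and bottom edges are identified), with one half
twist on each of two strips, for $\alpha=\frac1{10}$. On the gray rectangles the
half twist is a point reflection, so $g$ decreases from left to right. A path along
which $g$ goes from $0$ to $1$ and never drops must therefore meet the windows around
$y=\frac12$ (left strip) and $y=0$ (right strip). The thick path does so: $g=x$ on its
horizontal parts, and $g=\frac12$ on its vertical part.}
\label{fig:two}
\end{figure}

The general construction is this example with three additions.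
\begin{itemize}
\item The argument is \emph{robust}: it needs only that $g\gamma$ has no drop as large
as half the width of a strip.
\item With \emph{narrow} strips the detour is forced while $g$ increases very little,
and $g$ stays close to $\pi$, because $k$ preserves each strip. With \emph{many}
windows, spread around the circle, the path must come close to every point of a
circle $\{c\}\times S^1$.
\item The step can be \emph{repeated}. If $h$ is the homeomorphism reached so far,
replace it by $kh$. If $\pi kh$ does not drop along $\gamma$, then $\pi k$ does not
drop along $\beta=h\gamma$, so $h\gamma$ comes close to every point of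
$\{c\}\times S^1$, and $\gamma$ comes close to every point of
$h^{-1}(\{c\}\times S^1)$.
\end{itemize}
For the last item to give a long detour in $A$, this curve must not be small. This is
the reason for working on an annulus.

\begin{lemma}\label{lem:essential}
If $h$ is a homeomorphism of $A$ and $c\in[0,1]$, then
$\operatorname{diam}h^{-1}(\{c\}\times S^1)\ge\frac12$.
\end{lemma}

\begin{proof}
The loop $y\mapsto(c,y)$ generates $\pi_1(A)\cong\mathbb Z$, hence so does
$y\mapsto h^{-1}(c,y)$. The second projection $A\to S^1$ is a homotopy equivalence,
so the second coordinate of the latter loop is not null-homotopic, and therefore it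
is onto $S^1$. So the curve contains points with second coordinates $0$ and $\frac12$.
\end{proof}

\section{Open maps form a $G_\delta$ set}

A uniform limit of open maps need not be open: if homeomorphisms $\varphi_k$ of
$[0,1]$ fixing $0$ and $1$ converge uniformly to a map $\varphi$ that is constant on
some nondegenerate interval, then the open maps $\varphi_k\circ\pi$ on $A$ converge to
$\varphi\circ\pi$, which is not open. So a limit of the maps $\pi\circ h$ has to be
taken with care. The way out is that openness is a countable intersection of open
conditions, so that Baire's theorem can look after it. This rests on the following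
criterion, which says that for maps to $[0,1]$ openness means absence of local
maxima at values below $1$ and of local minima at values above $0$.

\begin{lemma}\label{lem:crit}
Let $X$ be a locally connected continuum and $g:X\to[0,1]$ continuous. Then $g$ is
an open surjection if and only if, for every $p\in X$,
\begin{enumerate}
\item[(a)] if $g(p)<1$, every neighborhood of $p$ contains $q$ with $g(q)>g(p)$;
\item[(b)] if $g(p)>0$, every neighborhood of $p$ contains $q$ with $g(q)<g(p)$.
\end{enumerate}
The conditions \textup{(a)} and \textup{(b)} are necessary on any topological space.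
\end{lemma}

\begin{proof}
If $g$ is open, the image of an open neighborhood of $p$ is an open subset of $[0,1]$
containing $g(p)$; this gives (a) and (b), and uses nothing about $X$. Conversely, let
$p\in V$ with $V$ open. By local connectedness $p$ has a connected neighborhood
$B\subseteq V$. Then $g(B)$ is an interval containing $g(p)$, and it contains larger
values if $g(p)<1$ and smaller ones if $g(p)>0$. So $g(B)$ is a neighborhood of $g(p)$
in $[0,1]$. Thus $g$ maps open sets to open sets. Now $g(X)$ is open, compact and
nonempty, so $g(X)=[0,1]$.
\end{proof}

Let $C(A,[0,1])$ carry the sup metric, which is complete.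

\begin{lemma}\label{lem:gdelta}
The set $O\subseteq C(A,[0,1])$ of open surjections is a $G_\delta$.
\end{lemma}

\begin{proof}
For $m\ge1$ let $O_m^+$ be the set of all $g$ such that every $p$ with
$g(p)\le1-\frac1m$ satisfies $g(q)>g(p)$ for some $q$ in the open ball
$B(p,\frac1m)$. We show that its complement is closed. Let $g_k\to g$, and let $p_k$
satisfy $g_k(p_k)\le1-\frac1m$ and $g_k(q)\le g_k(p_k)$ for all
$q\in B(p_k,\frac1m)$. Pass to a subsequence with $p_k\to p$. Then
$g(p)\le1-\frac1m$. Each $q\in B(p,\frac1m)$ lies in $B(p_k,\frac1m)$ for all large
$k$, so $g(q)\le g(p)$. Hence $g\notin O_m^+$, and $O_m^+$ is open.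

Let $O_m^-$ be the set of $g$ such that $1-g\in O_m^+$; it is open too. A map $g$
satisfies (a) at all points if and only if it lies in all $O_m^+$, and (b) at all
points if and only if it lies in all $O_m^-$. By Lemma~\ref{lem:crit},
$O=\bigcap_m(O_m^+\cap O_m^-)$.
\end{proof}

\section{The map on the annulus}\label{sec:main}

Let $\mathcal H$ be the set of homeomorphisms $h$ of $A$ with
$h(\{i\}\times S^1)=\{i\}\times S^1$ for $i=0,1$ and
\begin{equation}\label{eq:H}
|\pi h(x,y)-x|<\tfrac12x(1-x)\qquad(0<x<1).
\end{equation}
The bound \eqref{eq:H} serves only to keep control of the fibers over $0$ and $1$ in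
the limit; this will be needed for the disc. Put
\[
\mathcal G=\{\pi\circ h:h\in\mathcal H\},\qquad
\mathcal B=\overline{\mathcal G}\cap O .
\]
Then $\pi\in\mathcal G$, and $\mathcal G\subseteq O$, so $\mathcal G$ is a dense
subset of $\mathcal B$. By Lemma~\ref{lem:gdelta}, $\mathcal B$ is a nonempty
$G_\delta$ in a complete metric space. Hence Baire's theorem holds in $\mathcal B$:
a countable intersection of dense open subsets is dense.

We want a map along which it costs a fixed distance to climb by $\frac1n$, for every
$n$. So that this is an open condition on the map, we require it also of paths that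
climb only approximately. For $g\in C(A,[0,1])$, $n\ge1$ and $\eta>0$, call a path
$\gamma:[0,1]\to A$ an \emph{$(n,\eta)$-climb for $g$} if
\begin{enumerate}
\item[(i)] $g\gamma(1)-g\gamma(0)\ge\frac1n-\eta$, and
\item[(ii)] $g\gamma(u)\le g\gamma(v)+\eta$ for all $u\le v$.
\end{enumerate}
Let $U_n$ be the set of all $g$ for which there is $\eta>0$ such that every
$(n,\eta)$-climb $\gamma$ for $g$ has $\operatorname{diam}\gamma\ge\frac14$.

\begin{lemma}\label{lem:Uopen}
Each $U_n$ is open in $C(A,[0,1])$.
\end{lemma}

\begin{proof}
Let $g\in U_n$ with constant $\eta$, and let $\|g-g'\|\le\frac\eta8$. Replacing $g'$ by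
$g$ changes a difference of two values by at most $\frac\eta4$. So an
$(n,\frac\eta4)$-climb for $g'$ satisfies (i) and (ii) for $g$ with
$\frac\eta4+\frac\eta4\le\eta$ as constant; it is an $(n,\eta)$-climb for $g$ and has
diameter at least $\frac14$. Hence $g'\in U_n$.
\end{proof}

\begin{proposition}\label{prop:dense}
For $h\in\mathcal H$, $\varepsilon>0$ and $n\ge1$ there is $h'\in\mathcal H$ with
$\|\pi h'-\pi h\|<\varepsilon$ and $\pi h'\in U_n$.
\end{proposition}

\begin{proof}
\emph{Choice of the constants.} Choose $\alpha\in(0,\frac14)$ such that
$d(p,q)\le\alpha$ implies $d(h^{-1}p,h^{-1}q)\le\frac18$. The set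
$K=h^{-1}([\frac1{4n},1-\frac1{4n}]\times S^1)$ is compact and, since $h$ preserves
the boundary circles, contained in $(0,1)\times S^1$. By \eqref{eq:H},
\[
c_0=\min_{(x,y)\in K}\bigl(\tfrac12x(1-x)-|\pi h(x,y)-x|\bigr)>0 .
\]
Choose a multiple $N$ of $4n$ with $N\ge8n$ and $\frac1N<\min(\varepsilon,\alpha,c_0)$.
Choose an integer $M\ge\frac1\alpha$ and put $y_j=\frac jM\in S^1$ for $1\le j\le M$;
every point of $S^1$ is within $\frac1{2M}\le\frac\alpha2$ of some $y_j$.

\emph{Construction of $h'$.} Call $i$ \emph{admissible} if
$[\frac iN,\frac{i+1}N]\subseteq[\frac1{4n},1-\frac1{4n}]$. For $i$ admissible, divide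
$[\frac iN,\frac{i+1}N]$ into the $M$ intervals
\[
I_{i,j}=\Bigl[\frac{iM+j-1}{NM},\frac{iM+j}{NM}\Bigr]\qquad(1\le j\le M).
\]
On $I_{i,j}\times S^1$ let $k$ be the half twist of Lemma~\ref{lem:twist} for the
interval $I_{i,j}$, the point $y_j$, and $\frac\alpha2$ in place of $\alpha$.
Elsewhere let $k$ be the identity. Then $k$ is a homeomorphism of $A$ that preserves
each $I_{i,j}\times S^1$ and fixes its boundary circles pointwise, so
$|\pi k-\pi|\le\frac1{NM}\le\frac1N$. Let $h'=kh$.

Then $\|\pi h'-\pi h\|\le\frac1N<\varepsilon$. Moreover $h'\in\mathcal H$. It preserves
both boundary circles. Outside $K$ we have $h'=h$. On $K$,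
\[
|\pi h'-x|\le|\pi h-x|+\tfrac1N<|\pi h-x|+c_0\le\tfrac12x(1-x).
\]

\emph{Claim: $\pi h'\in U_n$ with $\eta=\frac1{4NM}$.} Let $\gamma$ be an
$(n,\eta)$-climb for $\pi h'$. Put $\beta=h\gamma$ and $G=\pi k$, so that
$G\beta=\pi h'\gamma$, and let $a=G\beta(0)$, $b=G\beta(1)$. By (i),
$b-a\ge\frac1n-\eta$, and $\eta\le\frac1{4n}$. So $[a,b]\cap[\frac1{4n},1-\frac1{4n}]$
is an interval of length at least
\[
\tfrac1n-\eta-\tfrac2{4n}\ge\tfrac1{4n}\ge\tfrac2N ,
\]
and it contains $[\frac iN,\frac{i+1}N]$ for some $i$, which is then admissible. Fix
this $i$.

Let $1\le j\le M$ and write $I_{i,j}=[c,e]$. Then $G\beta(0)=a\le c$ and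
$G\beta(1)=b\ge e$. If $\beta$ missed the window
$\{(x,y):x\in I_{i,j},\,|y-y_j|<\frac\alpha2\}$, Lemma~\ref{lem:twist} would give $u<v$
with $G\beta(u)-G\beta(v)=\frac1{2NM}>\eta$, contrary to (ii). So there is $t_j$ such
that $\beta(t_j)$ has first coordinate in $[\frac iN,\frac{i+1}N]$ and second
coordinate within $\frac\alpha2$ of $y_j$.

This holds for all $j$. A point $(\frac iN,y)$ has $|y-y_j|\le\frac\alpha2$ for some
$j$, so its distance from $\beta(t_j)$ is at most
$\max(\frac1N,\frac\alpha2+\frac\alpha2)=\alpha$. By the choice of $\alpha$, every
point of $h^{-1}(\{\frac iN\}\times S^1)$ is within $\frac18$ of $\gamma([0,1])$. By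
Lemma~\ref{lem:essential} this set has diameter at least $\frac12$. Therefore
$\operatorname{diam}\gamma\ge\frac12-\frac28=\frac14$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:Uopen} and Proposition~\ref{prop:dense}, each $U_n\cap\mathcal B$ is
open in $\mathcal B$, and it is dense because $\mathcal G$ is dense in $\mathcal B$.
So $\mathcal B\cap\bigcap_nU_n$ is a dense $G_\delta$ in $\mathcal B$. Let $f$ be any
of its elements.

\emph{Openness.} $f$ is an open surjection since $f\in O$.

\emph{End fibers.} Since $f\in\overline{\mathcal G}$, \eqref{eq:H} gives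
$|f(x,y)-x|\le\frac12x(1-x)$ on $A$. So $f=i$ on $\{i\}\times S^1$ for $i=0,1$, and for
$0<x<1$
\[
0<\tfrac12x(1+x)\le f(x,y)\le\tfrac12x(3-x)<1 .
\]

\emph{Fibers are connected.} Suppose $f^{-1}(t)=P\sqcup P'$ with $P,P'$ nonempty,
disjoint and closed. Take disjoint open $V\supseteq P$ and $V'\supseteq P'$. By
compactness there is $\delta>0$ with $f^{-1}([t-2\delta,t+2\delta])\subseteq V\cup V'$.
Choose $g=\pi h\in\mathcal G$ with $\|g-f\|<\delta$. Then
$g^{-1}([t-\delta,t+\delta])$ contains $P\cup P'$ and is contained in $V\cup V'$. But it
equals $h^{-1}\bigl(([t-\delta,t+\delta]\cap[0,1])\times S^1\bigr)$, which is connected.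
This is a contradiction.

\emph{No climbing paths.} Suppose $\gamma:[0,1]\to A$ is a path with $f\gamma$
nondecreasing and $a=f\gamma(0)<b=f\gamma(1)$. For $n\ge1$ let
$L=\lfloor n(b-a)\rfloor$ and choose $t_0<t_1<\dots<t_L$ with
$f\gamma(t_i)=a+\frac in$. Each $\gamma|_{[t_i,t_{i+1}]}$, reparametrized on $[0,1]$,
increases $f$ by exactly $\frac1n$ and never decreases it, so it is an
$(n,\eta)$-climb for $f$ for every $\eta>0$. As $f\in U_n$, we get
$\operatorname{diam}\gamma([t_i,t_{i+1}])\ge\frac14$. By uniform continuity of $\gamma$
there is $\delta>0$, independent of $n$, with $t_{i+1}-t_i\ge\delta$. Hence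
$L\delta\le1$ for all $n$, which is impossible since $L\to\infty$ as $n\to\infty$.
\end{proof}

Since $A$ is a locally connected continuum, this answers the question. Reversing
$\gamma$, we see that $f\gamma$ cannot be nonincreasing and nonconstant either.

\section{The disc, and spaces that map openly onto it}\label{sec:disc}

\begin{proof}[Proof of Theorem~\ref{thm:disc}]
Let $f$ be as in Theorem~\ref{thm:main} and let $\rho:A\to D$,
$\rho(x,y)=xe^{2\pi iy}$. This is a quotient map that collapses $\{0\}\times S^1$ to
the point $0$ and is a homeomorphism of $A\setminus(\{0\}\times S^1)$ onto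
$D\setminus\{0\}$. Since $f^{-1}(0)=\{0\}\times S^1$ and $f^{-1}(1)=\{1\}\times S^1$,
there is a continuous $\hat f:D\to[0,1]$ with
\[
\hat f\rho=f,\qquad \hat f^{-1}(0)=\{0\},\qquad \hat f^{-1}(1)=\partial D .
\]
We check the criterion of Lemma~\ref{lem:crit}. At points of $D\setminus\{0\}$
conditions (a) and (b) are inherited from $f$ through the homeomorphism. At $0$ the
value is $0$, so only (a) is required, and it holds since $\hat f>0$ elsewhere.

Let $\gamma$ be a path in $D$ with $\hat f\gamma$ nondecreasing and nonconstant.
There are $t_1<t_2$ with $0<\hat f\gamma(t_1)<\hat f\gamma(t_2)$. On $[t_1,t_2]$ the path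
$\gamma$ avoids $0$, so it lifts through $\rho$ to a path in $A$ along which $f$ is
nondecreasing and nonconstant. This contradicts Theorem~\ref{thm:main}.

Now let $r:X\to D$ be an open surjection. Then $\hat fr$ is an open surjection, and if
$\hat fr\gamma$ is nondecreasing for a path $\gamma$ in $X$, then it is constant, because
$r\gamma$ is a path in $D$. The projection $D\times Y\to D$ is open. This covers
$[0,1]^n\cong D\times[0,1]^{n-2}$ for $n\ge2$, and the Hilbert cube, which is
homeomorphic to its product with $[0,1]^2\cong D$. By a theorem of Wilson
\cite{wilson} there is a monotone open map of the Menger universal curve onto any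
locally connected continuum, in particular onto $D$.
\end{proof}

Only the example of the Menger curve, which shows that $X$ can be one-dimensional,
depends on the citation. The maps on $D$ and on $D\times Y$ are \emph{monotone}, that
is, their fibers are connected: these fibers are $\rho(f^{-1}(t))$ and
$\rho(f^{-1}(t))\times Y$.

\section{Light open maps have sections}\label{sec:light}

We now make the chain argument of the introduction precise. For the existence of
sections, $X$ is a compact metric space with metric $d$; it need not be connected or
locally connected.

\begin{lemma}\label{lem:uniform}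
Let $f:X\to[0,1]$ be an open surjection. For every $\varepsilon>0$ there is $\delta>0$
such that $f(B(x,\varepsilon))\supseteq(f(x)-\delta,f(x)+\delta)\cap[0,1]$ for all
$x\in X$.
\end{lemma}

\begin{proof}
Otherwise there are $x_k\in X$ and $t_k\in[0,1]$ with $|t_k-f(x_k)|<\frac1k$ and
$t_k\notin f(B(x_k,\varepsilon))$. Pass to a subsequence with $x_k\to x$. Then
$t_k\to f(x)$, and $f(B(x,\frac\varepsilon2))$ is a neighborhood of $f(x)$ in $[0,1]$,
so for large $k$ we have
$t_k\in f(B(x,\frac\varepsilon2))\subseteq f(B(x_k,\varepsilon))$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:light}: existence of sections]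
Let $f$ be open, surjective and light. For $n\ge1$ take $\delta$ from
Lemma~\ref{lem:uniform} for $\varepsilon=\frac1n$, and let $k_n\ge n$ be an integer with
$\frac1{k_n}<\delta$. Put $E_n=\{\frac i{k_n}:0\le i\le k_n\}$. Starting at a point of
$f^{-1}(0)$ and lifting one step at a time, we obtain $\sigma_n:E_n\to X$ with
\[
f\sigma_n=\mathrm{id},\qquad
d\bigl(\sigma_n(\tfrac i{k_n}),\sigma_n(\tfrac{i+1}{k_n})\bigr)<\tfrac1n
\quad(0\le i<k_n).
\]

\emph{Claim.} For every $\varepsilon>0$ there are $\delta>0$ and $n_0$ such that
$d(\sigma_n(t),\sigma_n(t'))<\varepsilon$ whenever $n\ge n_0$, $t,t'\in E_n$ and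
$|t-t'|<\delta$.

If not, there are $\varepsilon>0$ and, for infinitely many $n$, points $t_n\le t_n'$ in
$E_n$ with $t_n'-t_n\to0$ and $d(\sigma_n(t_n),\sigma_n(t_n'))\ge\varepsilon$. Let
$C_n=\sigma_n(E_n\cap[t_n,t_n'])$. Nonempty compact subsets of $X$ form a compact space
in the Hausdorff metric, so after passing to a subsequence $C_n\to C$ and $t_n\to t$,
hence also $t_n'\to t$. Then $\operatorname{diam}C\ge\varepsilon$, and $f(C)=\{t\}$ because
$f(C_n)\subseteq[t_n,t_n']$. Moreover $C$ is connected: if $C=P\sqcup P'$ with $P,P'$
nonempty and compact at distance $3r>0$, then for large $n$ the set $C_n$ lies in the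
union of the $r$-neighborhoods of $P$ and $P'$ and meets both of them. These
neighborhoods are at least $r$ apart, so some step of the chain $C_n$ has length at least
$r$, which is false once $\frac1n<r$. Thus a fiber of $f$ contains a nondegenerate
connected set, contrary to lightness. This proves the claim.

For $t\in[0,1]$ put $\tilde\sigma_n(t)=\sigma_n(\lfloor k_nt\rfloor/k_n)$. The grid points
used for $t$ and $t'$ differ by at most $|t-t'|+\frac1{k_n}$. So with $\varepsilon$ and
$\delta$ as in the claim,
\begin{equation}\label{eq:equi}
d(\tilde\sigma_n(t),\tilde\sigma_n(t'))<\varepsilon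
\quad\text{for all large }n\text{ and all } t,t' \text{ with } |t-t'|<\tfrac\delta2 .
\end{equation}
By a diagonal argument pass to a subsequence along which $\tilde\sigma_n(q)$ converges for
every rational $q\in[0,1]$. For arbitrary $t$ and $\varepsilon$ choose a rational $q$ with
$|t-q|<\frac\delta2$; by \eqref{eq:equi},
$d(\tilde\sigma_n(t),\tilde\sigma_m(t))\le2\varepsilon+d(\tilde\sigma_n(q),\tilde\sigma_m(q))$
for large $n,m$. So $\tilde\sigma_n(t)$ is a Cauchy sequence, with a limit $s(t)$. By
\eqref{eq:equi}, $d(s(t),s(t'))\le\varepsilon$ whenever $|t-t'|<\frac\delta2$, so $s$ is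
continuous. Finally $fs(t)=\lim\lfloor k_nt\rfloor/k_n=t$.
\end{proof}

It remains to show that open maps of graphs and dendrites onto $[0,1]$ are light. If a
map is not light, some component of a fiber is a nondegenerate continuum.

\begin{proof}[Proof of Theorem~\ref{thm:light}: finite graphs]
Let $f$ be an open map of a finite connected graph onto $[0,1]$. Suppose that a fiber
contains a nondegenerate continuum $C$. A nondegenerate continuum is uncountable, so $C$
contains a point $p$ in the interior of an edge. Let $p'\ne p$ be another point of $C$. If
$C$ contained no open subinterval of this edge, then on both sides of $p$ there would be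
points $a,b$ of the edge outside $C$, so close to $p$ that $p'$ does not lie in the open
interval $(a,b)$ of the edge. Then $C\cap(a,b)=C\cap[a,b]$ would be open and closed in $C$,
contain $p$ and not contain $p'$, contradicting connectedness. So $C$ contains a
nonempty open subset of the graph. Its image under $f$ is a single point, which is not
open in $[0,1]$.
\end{proof}

For dendrites we use one textbook fact: \emph{a connected open subset of a locally
connected continuum is arcwise connected.} The idea is that a
branch of $X$ which leaves an arc in the fiber over $t$ must, if $f$ is not constant on it,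
reach the value $0$ or $1$; there is room for finitely many such branches only.

\begin{proof}[Proof of Theorem~\ref{thm:light}: dendrites]
Let $X$ be a dendrite, $f:X\to[0,1]$ open and onto, and suppose that the fiber over $t$
contains a nondegenerate continuum $L$.

\emph{$L$ contains an arc.} Let $x\ne x'$ be points of $L$ and $J$ an arc in $X$ between
them; we show $J\subseteq L$. Suppose $z\in J\setminus L$. Cover $L$ by connected open
sets that meet $L$ and do not contain $z$. Their union is open and connected, so it
contains an arc $J'$ from $x$ to $x'$, and $z\notin J'$. The component of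
$J\setminus J'$ that contains $z$ is an open subarc of $J$ whose two end points lie on
$J'$. Its closure and the subarc of $J'$ between these end points form a simple closed
curve, which a dendrite does not contain.

\emph{Components of $X\setminus J$ are attached at no more than one point.} Let $C$ be a
component of $X\setminus J$. It is open, since $X$ is locally connected, so it is arcwise
connected; its boundary lies in $J$, since the other components are open too. We show that
$\overline C\cap J$ has at most one point. Let $b\ne b'$ be two such points, with disjoint
connected open neighborhoods $B,B'$. In $B$ there is an arc from a point of $C$ to $b$. Up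
to the first point $c\in J$ that it meets, it runs in $C$. In the same way $B'$ contains an
arc that runs in $C$ up to a point $c'\in J$. Then $c\ne c'$. Join the starting points of
these two arcs by an arc in $C$. The union of the three arcs contains an arc from $c$ to
$c'$: when two arcs are concatenated, follow the first one until it first meets the second
one, and then follow the second one. This arc lies in $C\cup\{c,c'\}$, so together with the
subarc of $J$ between $c$ and $c'$ it forms a simple closed curve, a contradiction.

\emph{Only finitely many components matter.} Let $\mathcal C$ be the set of components $C$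
of $X\setminus J$ with $f|_C\not\equiv t$. If $f$ takes on $C$ a value greater than $t$, then
$\max_{\overline C}f$ is attained in $C$, because $f=t$ on $\overline C\setminus C\subseteq J$.
As $C$ is open in $X$ and $f$ is open, this maximum is $1$. In the same way, if $f$ takes on
$C$ a value less than $t$, then it takes the value $0$ on $C$. So every $C\in\mathcal C$
contains a point $p_C$ with $f(p_C)\in\{0,1\}\setminus\{t\}$. If $\mathcal C$ were
infinite, the points $p_C$ for distinct $C$ would accumulate at some $p$ with
$f(p)\in\{0,1\}\setminus\{t\}$. Then $p\notin J$, so $p$ has a neighborhood contained in a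
single component, a contradiction. So $\mathcal C$ is finite.

\emph{Conclusion.} Let $p\in J$. Since $f$ is open and $\{t\}$ is not open in $[0,1]$, there
are points $q\to p$ with $f(q)\ne t$. They lie in the finitely many components in
$\mathcal C$, so $p\in\overline C\cap J$ for some $C\in\mathcal C$. As $\overline C\cap J$
has at most one point for each $C$, the arc $J$ is finite, which is absurd.
\end{proof}

\section{Polyhedra}\label{sec:poly}

\begin{proof}[Proof of Theorem~\ref{thm:poly}]
If $\dim X\le1$, then $X$ is a point, which has no surjection onto $[0,1]$, or a finite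
connected graph, and Theorem~\ref{thm:light} applies.

Let $\dim X\ge2$ and $X=|K|$ with $K$ a finite simplicial complex. We must construct an
open surjection $F:X\to[0,1]$ without a section. If all maximal simplices have dimension
at least $2$, we can map $X$ openly onto a disc, and Theorem~\ref{thm:disc} applies. This
construction does not cover edges that are not faces of $2$-simplices. So we keep the
bad behavior over $[0,\frac14]$ and send such edges into $[\frac12,1]$.

Let $P$ be the union of all simplices of dimension at least $2$, and let $\Gamma$ be the
union of the edges not contained in any $2$-simplex. As $X$ is connected and not a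
point, every vertex lies on an edge, so $X=P\cup\Gamma$. Since simplices meet in common
faces, $V_0=P\cap\Gamma$ is a set of vertices. Each component of $\Gamma$ meets $V_0$:
otherwise it would be open and closed in $X$, hence equal to $X$, but $P\ne\emptyset$.

\emph{An open map $q:P\to\Delta^2$.} Let $\Delta^2$ be a triangle with vertices
$v_0,v_1,v_2$. Let $q$ be simplicial on the barycentric subdivision of $P$ and send the
barycenter of a simplex $\sigma$ to $v_{\min(\dim\sigma,2)}$. In particular $q=v_0$ at all
vertices of $K$ in $P$. To see that $q$ is open, let $p\in P$. It lies in a simplex of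
dimension $m\ge2$, hence in a simplex $\tau$ spanned by the barycenters $w_0,\dots,w_m$ of
a complete flag of simplices of dimensions $0,1,\dots,m$. On $\tau$,
\[
q\Bigl(\sum_i x_iw_i\Bigr)=x_0v_0+x_1v_1+a_2v_2,\qquad a_2=\sum_{i\ge2}x_i .
\]
Let $p=\sum x_iw_i$, and let $a'=a_0'v_0+a_1'v_1+a_2'v_2$ be a point of $\Delta^2$ near
$q(p)$. Put $x_0'=a_0'$ and $x_1'=a_1'$. If $a_2>0$, put $x_i'=x_ia_2'/a_2$ for $i\ge2$;
if $a_2=0$, put $x_2'=a_2'$ and $x_i'=0$ for $i>2$. Then $\sum x_i'w_i\in\tau$ is mapped
to $a'$, and it tends to $p$ as $a'\to q(p)$. So $q$ maps neighborhoods of $p$ onto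
neighborhoods of $q(p)$. Also $q(\tau)=\Delta^2$, so $q$ is onto.

\emph{An open map $\varphi:\Delta^2\to[0,1]$ with $\varphi(v_0)=\frac12$.} The value at
$v_0$ will allow us to glue. Identify $\Delta^2$ with $D$ so that $v_0$ corresponds to
$1\in\partial D$. Let $\hat f$ be the map of Section~\ref{sec:disc}, let
$w(\theta)=\frac12+\frac{|\theta|}{2\pi}$ for $|\theta|\le\pi$, and put
\[
\varphi(z)=\tfrac14\hat f(2z)\quad(|z|\le\tfrac12),\qquad
\varphi(re^{i\theta})=\tfrac14(2-2r)+(2r-1)w(\theta)\quad(\tfrac12\le r\le1).
\]
Both formulas give $\frac14$ for $|z|=\frac12$, as $\hat f=1$ on $\partial D$; and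
$w(\pi)=w(-\pi)$, so $\varphi$ is well defined and continuous. For fixed $\theta$ and
$r\ge\frac12$ the derivative in $r$ is $2w(\theta)-\frac12>0$. Hence
\[
\varphi^{-1}([0,\tfrac14])=\{|z|\le\tfrac12\},\qquad \varphi(v_0)=w(0)=\tfrac12 .
\]
We check (a) and (b) of Lemma~\ref{lem:crit}.
\begin{itemize}
\item For $|z|<\frac12$ we have $\hat f(2z)<1$, and (a), (b) follow from those for
$\hat f$.
\item For $|z|=\frac12$ there are larger values outward; there are smaller ones inward,
because $\hat f$ equals $1$ at $2z$ and satisfies (b).
\item For $\frac12<|z|<1$, $\varphi$ is strictly increasing in $r$.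
\item For $|z|=1$ there are smaller values inward, and larger ones along $\partial D$
unless $|\theta|=\pi$, where $\varphi=1$.
\end{itemize}

\emph{The map on $\Gamma$.} Give each edge of $\Gamma$ length $1$, and let $\ell(x)$ be the
length of a shortest path in $\Gamma$ from $x$ to $V_0$; it is finite since every
component of $\Gamma$ meets $V_0$. At vertices $\ell$ is an integer. On an edge with end
points $u,v$, at distance $\lambda$ from $u$, it is
$\min(\ell(u)+\lambda,\ \ell(v)+1-\lambda)$, and $|\ell(u)-\ell(v)|\le1$. So on the
edge $\ell$ is linear of slope $\pm1$, or, if $\ell(u)=\ell(v)$, it has slope $1$ up to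
the midpoint and slope $-1$ after it. Divide every edge at its midpoint and call the
vertices and midpoints \emph{nodes}. Then $\ell$ is strictly monotone on each half-edge.

The map $F$ will follow $\ell$, raised to the value $1$ where $\ell$ has a local maximum.
Let $R>\max\ell$. At a node $v$ put $F(v)=1$ if $v$ is a local maximum of $\ell$, and
$F(v)=\frac12+\frac{\ell(v)}{2R}<1$ otherwise; let $F$ be linear on half-edges. If
$\ell(u)<\ell(v)$ at the ends $u,v$ of a half-edge, then $u$ is not a local maximum of
$\ell$, and $F(u)<F(v)$ in either case for $v$. So $F$ is strictly monotone on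
each half-edge, in the same direction as $\ell$. Moreover $F\ge\frac12$ on $\Gamma$, and
$F=\frac12$ on $V_0$, since $\ell=0$ there and $\ell$ increases along every half-edge
starting in $V_0$.

\emph{The map $F:X\to[0,1]$.} On $P$ let $F=\varphi q$, an open map, which equals
$\varphi(v_0)=\frac12$ at all vertices of $K$ in $P$. So the definitions on $P$ and
$\Gamma$ agree on $V_0$, and $F$ is continuous. We verify (a) and (b) of
Lemma~\ref{lem:crit} on $X$.
\begin{itemize}
\item At points of $P$, including $V_0$, they hold because $F|_P$ is open onto $[0,1]$
(the necessity part of Lemma~\ref{lem:crit}, on $P$).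
\item At interior points of half-edges, $F$ is strictly monotone along the half-edge.
\item Let $v\notin V_0$ be a node. Then $\ell(v)>0$, and $\ell$, hence $F$, decreases along
the first half-edge of a shortest path to $V_0$; this is (b). If $F(v)<1$, then $v$ is not
a local maximum of $\ell$, so $\ell$, hence $F$, increases along some half-edge at $v$;
this is (a).
\end{itemize}
So $F$ is an open surjection.

\emph{$F$ has no section.} Let $s$ be a section. For $t\in[0,\frac14]$ we have
$F(s(t))=t<\frac12$, so $s(t)\in P$. Put $\zeta(t)=q(s(t))$. Then $\varphi(\zeta(t))=t$,
so $|\zeta(t)|\le\frac12$ and $\hat f(2\zeta(t))=4t$. Thus $t\mapsto2\zeta(t)$ is a path in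
$D$ along which $\hat f$ is strictly increasing, contrary to Theorem~\ref{thm:disc}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
Source of the problem (Shchepin):
\texttt{https://repovs.fmf.uni-lj.si/files/2022/09/RecProGenTop2.pdf}.

\bibitem{wilson}
D. C. Wilson,
\emph{Open mappings of the universal curve onto continuous curves},
Trans. Amer. Math. Soc. \textbf{168} (1972), 497--515.

\end{thebibliography}

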